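# Minimum degrees along an infinite $C_4$-free graph

## Does some infinite $C_4$-free graph keep $\delta(\mathcal G_n)\ge c\sqrt n$ for all large $n$?

A graph with no cycle of length four cannot have large degrees everywhere, but on $n$ vertices its minimum degree can be about $\sqrt n$: for every $n$ there exists a $C_4$-free graph of order $n$ with minimum degree $(1+o(1))\sqrt n$. Now let the graph grow. Vertices $1,2,3,\dots$ arrive one at a time, each bringing its edges to the vertices already present, and we look at the minimum degree after every arrival. Since the value $\sqrt n$ is available for every single $n$, the answer one would first guess is yes: if we are content with $c\sqrt n$ for a small constant $c>0$, some infinite $C_4$-free graph should keep that minimum degree at all large times $n$.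

Let us fix the terms. Graphs are simple and $\log$ is the natural logarithm. Let $\mathcal G$ be a graph with vertex set $\{1,2,3,\dots\}$. Then $\mathcal G_n$ is the graph spanned by $V_n=\{1,\dots,n\}$, $\deg_n(v)$ is the degree of $v$ in $\mathcal G_n$ (for $v\le n$), and $\delta(\mathcal G_n)=\min_{v\le n}\deg_n(v)$. A graph is $C_4$-free if it contains no cycle of length four. If two distinct vertices $v,v'$ have two common neighbors $w,w'$, then $v\,w\,v'\,w'$ is a 4-cycle, and every 4-cycle arises this way. So:

$$\mathcal G\text{ is }C_4\text{-free}\iff\text{any two distinct vertices have at most one common neighbor.}\tag{1}$$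

The paper "INFINITE $C4$-FREE GRAPHS." (http://matematicas.uam.es/~franciscojavier.cilleruelo/Papers/Infinite%20C4-free%20graphs.pdf) conjectures the opposite of our guess.

**Conjecture.** If $\mathcal G$ is an infinite countable $C_4$-free graph, then $\liminf_{n\to\infty}\delta(\mathcal G_n)/\sqrt n=0$.

We test the guess on simple cases.

The first five vertices. Join $1$ to $2$; join $3$ to $1$ and $2$; join $4$ to $1$; join $5$ to $1$ and $4$. At $n=5$ we have two triangles sharing vertex $1$, which is $C_4$-free. The values of $\delta(\mathcal G_n)$ for $n=1,\dots,5$ are $0,1,2,1,2$, and each is the largest possible for a $C_4$-free graph of that order. For $n\le3$ this is clear. For $n=4$, minimum degree $2$ would give a Hamiltonian cycle by Dirac's theorem, that is, a 4-cycle. For $n=5$, if all degrees were at least $3$, the five neighborhoods would contain at least $5\binom32=15$ pairs; there are only $\binom52=10$ pairs of vertices, so some pair would have two common neighbors. Thus at this size one graph is optimal at every time, and the guess survives.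

One finite graph of every size $2p^2$. For a prime $p$, take as vertices the points $(x,y)$ and the lines $y=ax+b$ over the integers mod $p$, joined when the point lies on the line. There are $2p^2$ vertices, all of degree $p$. Two points with different $x$ lie on one common line of this kind, and two points with the same $x$ on none, so there is no 4-cycle. Here $\delta=\sqrt{n/2}$. Suppose we make an infinite graph by placing such graphs side by side on consecutive intervals. This fails for two reasons. The first vertex of each new block is isolated when it arrives, so $\delta(\mathcal G_n)=0$ infinitely often. Moreover a vertex of an old block has a fixed degree, while $c\sqrt n$ keeps growing. So in a graph that confirms the guess every vertex has infinite degree, and must keep acquiring neighbors at a certain pace.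

The first $m$ vertices, after a long time. Can $m$ fixed vertices keep that pace? Let $1,\dots,m$ have no edges among them, and join each $w>m$ to the single vertex $v\le m$ with $v\equiv w \pmod m$. This is a disjoint union of stars, and $\deg_n(v)\ge \lfloor n/m\rfloor-1>n/m-2$. For $n\ge m^2$ this exceeds $\sqrt n-2$. So after time $m^2$ the first $m$ vertices can be satisfied at no cost, with each newcomer adjacent to only one of them. If there is an obstruction, it lies in the times between $m$ and $m^2$. That is where it is, and the guess is wrong.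

## What is true instead

**Theorem 1.** Let $\mathcal G$ be a $C_4$-free graph on $\{1,2,\dots\}$. For every $m\ge3$ there is $n\in[m,m^2]$ with
$$\delta(\mathcal G_n)\ \le\ \frac1m\sum_{v\le m}\deg_n(v)\ \le\ 7\sqrt{\frac n{\log m}}\ \le\ 10\sqrt{\frac n{\log n}}.$$
Hence $\liminf_{n\to\infty}\delta(\mathcal G_n)/\sqrt n=0$.

So the conjecture is true, and $\delta(\mathcal G_n)\le10\sqrt{n/\log n}$ for infinitely many $n$. The second theorem improves the constant, replaces "all vertices" by a subset $U$, and allows a weaker condition than $C_4$-freeness. Two conditions in it need an example.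

The first is that any two vertices have at most $t$ common neighbors, that is, the graph contains no $K_{2,t+1}$. For $t=1$ this is $C_4$-freeness, by (1). In the complete graph $K_4$ any two vertices have exactly two common neighbors, so $K_4$ satisfies the condition for $t=2$ and not for $t=1$.

The second is $|U\cap[1,m]|\ge m^{1-o(1)}$. It means that for each $\eta>0$ we have $|U\cap[1,m]|\ge m^{1-\eta}$ for all large $m$. The set of primes satisfies it, since there are about $m/\log m$ primes up to $m$; the set of squares does not, since there are only about $m^{1/2}$ squares up to $m$.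

**Theorem 2.** Let $t\ge1$. Let $\mathcal G$ be a graph on $\{1,2,\dots\}$ in which any two vertices have at most $t$ common neighbors. Let $U\subseteq\{1,2,\dots\}$ be infinite with $|U\cap[1,m]|\ge m^{1-o(1)}$. Then
$$\liminf_{n\to\infty}\ \sqrt{\frac{\log n}n}\ \min_{u\in U,\,u\le n}\deg_n(u)\ \le\ 2\sqrt{\frac t{\log2}}.$$
In particular, for $U=\{1,2,\dots\}$ and $t=1$: $\ \liminf\delta(\mathcal G_n)\sqrt{\log n/n}\le2/\sqrt{\log2}<2.41$.

**Theorem 3.** For every integer $K\ge2$ there is a $C_4$-free graph on $\{1,2,\dots\}$ such that, for $U=\{K,2K,3K,\dots\}$ (a set of density $1/K$),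
$$\liminf_{n\to\infty}\ \sqrt{\frac{\log n}n}\ \min_{u\in U,\,u\le n}\deg_n(u)\ \ge\ 2\sqrt{1-1/K}.$$

Thus, when only the degrees of a positive-density set of vertices are controlled, the order $\sqrt{n/\log n}$ in Theorem 2 cannot be improved. For $C_4$-free graphs and sets $U$ of positive density, the best constant (the supremum of the left side over all such $\mathcal G$ and $U$) lies between $2$, by Theorem 3 with $K\to\infty$, and $2/\sqrt{\log2}\approx2.402$, by Theorem 2.

## Counting pairs at one value of $n$

The natural tool is (1) turned into a count. We state it in the generality that Theorem 2 needs.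

**Lemma 1.** Let any two vertices of a graph have at most $t$ common neighbors, let $S$ be a set of $r$ vertices, and let $d(w)$ be the number of neighbors of $w$ in $S$. For every finite set $W$ of vertices,
$$\sum_{w\in W}d(w)\bigl(d(w)-1\bigr)\le t\,r(r-1).$$

Proof. Count the pairs consisting of a two-element subset $\{v,v'\}$ of $S$ and a common neighbor $w\in W$ of $v$ and $v'$. Each $w$ contributes $\binom{d(w)}2$, and each subset is counted at most $t$ times. So $\sum_{w\in W}\binom{d(w)}2\le t\binom r2$; multiply by $2$. $\blacksquare$

The first thing to try is $S=W=V_n$, in a $C_4$-free graph. With $\delta=\delta(\mathcal G_n)$ this gives $n\,\delta(\delta-1)\le n(n-1)$, hence $\delta\le\frac12+\sqrt{n-\frac34}$. The bound has the order $\sqrt n$ and not $o(\sqrt n)$. No cleverer argument of this kind can help: for each single $n$ there are $C_4$-free graphs with minimum degree $(1+o(1))\sqrt n$. An argument that looks at only one $n$ stops here, and we have to use many values of $n$ at the same time.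

The stars of the first section suggest what to watch: the vertices $1,\dots,m$, at all times between $m$ and $m^2$. So let $S=\{1,\dots,m\}$, let $d(w)$ be the number of neighbors of $w$ in $S$, and
$$F(n)=\sum_{w\le n}d(w),\qquad\text{so that}\qquad F(n)=\sum_{v\le m}\deg_n(v)\quad\text{for }n\ge m,\tag{2}$$
because both sides count the adjacent pairs $(v,w)$ with $v\le m$ and $w\le n$. If every degree in $\mathcal G_n$ is at least $c\sqrt n$, then $F(n)\ge cm\sqrt n$.

## One supply of pairs, and about $\log m$ scales that draw on it

Here is the idea. Suppose $F(w)$ were exactly $cm\sqrt w$, growing smoothly. Then $d(w)$ would be about $\frac{cm}{2\sqrt w}$, and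
$$\sum_{m<w\le m^2}d(w)^2\approx\frac{c^2m^2}4\sum_{m<w\le m^2}\frac1w\approx\frac{c^2m^2}4\log m.$$
Each dyadic range $(n,2n]$ between $m$ and $m^2$ uses up a number of pairs of order $c^2m^2$. The supply, by Lemma 1, is about $m^2/2$ pairs, and it is the same supply for all ranges: a pair $\{v,v'\}$ that has found its common neighbor at one scale cannot use another one at a later scale. There are about $\log m$ scales, so $c^2\log m$ must be bounded.

To make this a proof we must deal with one point. The hypothesis bounds the cumulative count $F$ from below. It does not bound $F(2n)-F(n)$: if $F(n)$ is already twice as large as required, the range $(n,2n]$ may contribute nothing. One way out is to use much longer ranges, together with an upper bound on $F$, which we also need for Theorem 2.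

**Lemma 2.** In the setting of Lemma 1, on the vertex set $\{1,2,\dots\}$, put $F(N)=\sum_{w\le N}d(w)$. Then for every $N\ge1$
$$\sum_{w\le N}d(w)^2\le t\,r^2+F(N)\qquad\text{and}\qquad F(N)\le N+r\sqrt{tN}.$$

Proof. Lemma 1 with $W=\{1,\dots,N\}$ gives the first inequality, since $d^2=d(d-1)+d$. By Cauchy–Schwarz, $F(N)^2\le N\sum_{w\le N}d(w)^2\le N\bigl(tr^2+F(N)\bigr)$. So $F=F(N)$ satisfies $F^2-NF-Ntr^2\le0$, and
$$F\le\tfrac12\Bigl(N+\sqrt{N^2+4Ntr^2}\Bigr)\le\tfrac12\bigl(N+N+2r\sqrt{tN}\bigr)=N+r\sqrt{tN}.\qquad\blacksquare$$

Now let $t=1$ and $r=m$, and suppose $F(n)\ge cm\sqrt n$ for $m\le n\le m^2$. For $n\le m^2$ Lemma 2 gives $F(n)\le n+m\sqrt n\le2m\sqrt n$. Take an integer $B\ge16/c^2$ with $B\ge 2$, let $n_j=mB^j$ and $J=\lfloor\log m/\log B\rfloor$, so $n_J\le m^2$. Since $c\sqrt B\ge4$,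
$$F(n_j)-F(n_{j-1})\ge m\sqrt{n_{j-1}}\,\bigl(c\sqrt B-2\bigr)\ge m\sqrt{n_{j-1}}\cdot\tfrac12c\sqrt B=\tfrac12cm\sqrt{n_j}\qquad(1\le j\le J).$$
By Cauchy–Schwarz on the range $(n_{j-1},n_j]$, which has at most $n_j$ elements, $\sum_{n_{j-1}<w\le n_j}d(w)^2\ge\frac14c^2m^2$. Summing over $j$ and using Lemma 2 once more, $\frac14Jc^2m^2\le m^2+F(m^2)\le3m^2$, that is, $J\le12/c^2$. For fixed $c$ this is false when $m$ is large, so the guess is already refuted. But the ranges had to have ratio $B\ge16/c^2$, so the number of scales is only $\log m/\log B$, with $\log B\ge\log(16/c^2)$; when $c$ is small we lose a logarithm of $1/c$ against the expected bound on $c^2\log m$.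

The lossless way is not to cut into ranges at all. We sum $d(w)$ against a decreasing weight $h(w)$. Partial summation turns $\sum d(w)h(w)$ into a sum of the cumulative counts $F(w)$ with the non-negative coefficients $h(w)-h(w+1)$, and for $F(w)$ we have the lower bound that we want to use. Then one application of Cauchy–Schwarz compares with $\sum d(w)^2$. Which weight? Cauchy–Schwarz is sharp when $h$ is proportional to $d$, and the expected $d(w)$ is proportional to $w^{-1/2}$. So we take $h(w)=w^{-1/2}$ for $w\ge m$.

We recall the identity. For integers $1\le a\le b$, with $F(0)=0$, insert $d(w)=F(w)-F(w-1)$ and collect the coefficient of each $F(w)$: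
$$\sum_{w=a}^bd(w)h(w)=F(b)h(b)-F(a-1)h(a)+\sum_{w=a}^{b-1}F(w)\bigl(h(w)-h(w+1)\bigr).\tag{3}$$

## Proof of Theorem 1 with the weight $\max(w,m)^{-1/2}$

Fix $m\ge3$ and put $M=m^2$. Let $d$ and $F$ be as in (2), and let
$$c=\min_{m\le n\le M}\frac{F(n)}{m\sqrt n},\qquad\text{so}\qquad F(n)\ge cm\sqrt n\quad(m\le n\le M).\tag{4}$$
We assume nothing about $c\ge0$; the goal is to bound it from above.

**Step 1: bound $\sum d(w)^2$ from above.** This step expresses that the supply of pairs is limited. Lemma 1 with $t=1$, $r=m$ gives $\sum_{w\le M}d(w)(d(w)-1)\le m(m-1)$. For every real $d$ we have $d^2\le2d(d-1)+1$, since this is $(d-1)^2\ge0$. Hence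
$$\sum_{w\le M}d(w)^2\le2m(m-1)+M\le3m^2.\tag{5}$$
This is where the choice $M=m^2$ enters: up to this time, the term $M$ is no larger than the order of the supply.

**Step 2: bound $\sum d(w)h(w)$ from below.** This step uses the hypothesis at all times $n\in[m,M)$ simultaneously. Let $h(w)=\max(w,m)^{-1/2}$, which is non-increasing. Apply (3) with $a=1$, $b=M$. The term $F(M)h(M)$ is non-negative, the term with $F(0)$ vanishes, and $h(w)-h(w+1)=0$ for $w<m$. For $w\ge m$,
$$h(w)-h(w+1)=\int_w^{w+1}\tfrac12s^{-3/2}\,ds.$$
With (4) we obtain
$$\sum_{w\le M}d(w)h(w)\ge\sum_{w=m}^{M-1}cm\sqrt w\int_w^{w+1}\tfrac12s^{-3/2}\,ds.$$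
For $s\in[w,w+1]$ we have $s\le2w$, so $\sqrt w\ge\sqrt{s/2}$. Hence
$$\sum_{w\le M}d(w)h(w)\ge\frac{cm}{2\sqrt2}\int_m^M\frac{ds}s=\frac{cm}{2\sqrt2}\log m,\tag{6}$$
because $\log M-\log m=\log m$.

**Step 3: bound $\sum h(w)^2$ from above.** This is the other factor in Cauchy–Schwarz. The first $m$ terms equal $1/m$ each, and $\frac1w\le\int_{w-1}^w\frac{ds}s$, so
$$\sum_{w\le M}h(w)^2=m\cdot\frac1m+\sum_{m<w\le M}\frac1w\le1+\log m\le2\log m,\tag{7}$$
where the last inequality holds since $m\ge3$ gives $\log m\ge1$.

**Step 4: combine.** Cauchy–Schwarz says $\bigl(\sum dh\bigr)^2\le\sum d^2\sum h^2$. The right side of (6) is non-negative, so we may square it and use (5) and (7):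
$$\frac{c^2m^2(\log m)^2}8\le3m^2\cdot2\log m,\qquad\text{so}\qquad c^2\le\frac{48}{\log m},\qquad c\le\frac7{\sqrt{\log m}}.$$

**Step 5: return to the minimum degree.** Let $n\in[m,M]$ attain the minimum in (4). The minimum degree of $\mathcal G_n$ is at most the smallest degree among $1,\dots,m$, which is at most their average, so by (2)
$$\delta(\mathcal G_n)\le\frac1m\sum_{v\le m}\deg_n(v)=\frac{F(n)}m=c\sqrt n\le7\sqrt{\frac n{\log m}}.$$
Since $n\le m^2$, we have $\log n\le2\log m$, and the last quantity is at most $7\sqrt2\,\sqrt{n/\log n}\le10\sqrt{n/\log n}$, as $7\sqrt2<9.9$. Finally $n\ge m$, so letting $m\to\infty$ gives infinitely many such $n$, and along them $\delta(\mathcal G_n)/\sqrt n\le10/\sqrt{\log n}\to0$. $\blacksquare$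

## Proof of Theorem 2 with the weight $(w\log w)^{-1/2}$

Two things change. We now compare with the function $g(x)=\sqrt{x/\log x}$ in place of $\sqrt x$. Its derivative is asymptotically $\frac12(x\log x)^{-1/2}$, so by the same principle as before the right weight is
$$h(x)=(x\log x)^{-1/2}.$$
And to get a good constant we must not waste factors: the interval will be $(m,m^{2-\varepsilon}]$, on which the term corresponding to $M$ in (5) is negligible, and the vertices $w\le m$ will be left out of the sums.

Suppose that for some $c>0$ and $n_0\ge2$,
$$\deg_n(u)\ge c\,g(n)\qquad\text{whenever }n\ge n_0,\ u\in U,\ u\le n.\tag{8}$$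
We show $c\le2\sqrt{t/\log2}$. This proves the theorem: if the $\liminf$ were larger than $2\sqrt{t/\log 2}$, then (8) would hold, with a suitable $n_0$, for some $c>2\sqrt{t/\log2}$.

Fix $\varepsilon\in(0,1)$, put $L=\log(2-\varepsilon)>0$, and let $m\to\infty$, always with $m\ge n_0$. All $o(1)$ refer to $m\to\infty$, with $\varepsilon,c,t$ fixed. Let $S=U\cap[1,m]$ and $r=|S|$. The hypothesis on $U$ gives $r\ge m^{1-\varepsilon/4}$ for large $m$. Let $M=\lfloor m^{2-\varepsilon}\rfloor$. Let $d(w)$ be the number of neighbors of $w$ in $S$, and $F(n)=\sum_{w\le n}d(w)$. As in (2), for $n\ge m$,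
$$F(n)=\sum_{u\in U,\,u\le m}\deg_n(u)\ge rc\,g(n).\tag{9}$$

**Step 1: bound $\sum d(w)^2$ by $(t+o(1))r^2$.** This is the supply of pairs, now without loss. By both parts of Lemma 2,
$$\sum_{m<w\le M}d(w)^2\le tr^2+F(M)\le tr^2+M+r\sqrt{tM}=(t+o(1))r^2.\tag{10}$$
The last equality holds because $M\le m^{2-\varepsilon}$ and $r^2\ge m^{2-\varepsilon/2}$, so $M/r^2\le m^{-\varepsilon/2}\to0$.

**Step 2: isolate the main term of $\sum d(w)h(w)$.** Formula (3) with $a=m+1$, $b=M$ reads
$$\sum_{m<w\le M}d(w)h(w)=F(M)h(M)-F(m)h(m+1)+\sum_{w=m+1}^{M-1}F(w)\bigl(h(w)-h(w+1)\bigr).$$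
The first term on the right is non-negative. The second is negligible: by Lemma 2 with $N=m$, and since $h(m+1)\le h(m)$,
$$F(m)h(m+1)\le\frac{m+r\sqrt{tm}}{\sqrt{m\log m}}=\sqrt{\frac m{\log m}}+r\sqrt{\frac t{\log m}}=o(r),$$
because $r\ge m^{1-\varepsilon/4}\ge m^{3/4}$, so $\sqrt m=o(r)$.

**Step 3: bound the main term from below.** Here the lower bound (9) is used at all times between $m$ and $M$. Differentiating,
$$-h'(x)=\tfrac12(x\log x)^{-3/2}(\log x+1)\ge\tfrac12x^{-3/2}(\log x)^{-1/2}.$$
For $w>m$ and $s\in[w,w+1]$ we have $\log s\ge\log w$, so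
$$g(s)\le\sqrt{\frac s{\log w}}=g(w)\sqrt{\frac sw}\le g(w)\sqrt{1+\frac1w}\le g(w)\sqrt{1+\frac1m}.$$
Thus $g(w)\ge(1-o(1))g(s)$, uniformly in $w>m$. Together with (9),
$$F(w)\bigl(h(w)-h(w+1)\bigr)\ge rc\,g(w)\int_w^{w+1}\frac{ds}{2s^{3/2}(\log s)^{1/2}}\ge(1-o(1))\,rc\int_w^{w+1}\frac{g(s)\,ds}{2s^{3/2}(\log s)^{1/2}},$$
and the last integrand equals $\frac1{2s\log s}$. Summing over $m<w<M$,
$$\sum_{w=m+1}^{M-1}F(w)\bigl(h(w)-h(w+1)\bigr)\ge(1-o(1))\,rc\int_{m+1}^M\frac{ds}{2s\log s}=(1-o(1))\frac{rcL}2,$$
since an antiderivative of $\frac1{s\log s}$ is $\log\log s$, and $\log\log M-\log\log(m+1)=\log\frac{\log M}{\log(m+1)}\to\log(2-\varepsilon)=L$. With Step 2,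
$$\sum_{m<w\le M}d(w)h(w)\ge(1-o(1))\frac{rcL}2.\tag{11}$$

**Step 4: bound $\sum h(w)^2$ by $L$.** The function $h^2$ is decreasing, so
$$\sum_{m<w\le M}h(w)^2\le\int_m^M\frac{ds}{s\log s}=\log\frac{\log M}{\log m}\le\log(2-\varepsilon)=L.\tag{12}$$

**Step 5: combine.** Cauchy–Schwarz with (10), (11), (12), divided by $L$, gives
$$(1-o(1))\frac{r^2c^2L}4\le(t+o(1))r^2.$$
Letting $m\to\infty$, we get $c^2\le4t/\log(2-\varepsilon)$. This holds for every $\varepsilon\in(0,1)$, and $\varepsilon\to0$ gives $c\le2\sqrt{t/\log2}$. For $U=\{1,2,\dots\}$ the minimum in the theorem is $\delta(\mathcal G_n)$, and $t=1$ gives the last statement. $\blacksquare$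

## Residue classes modulo primes: the construction for Theorem 3

We want a graph in which all the vertices $K,2K,3K,\dots$ keep the pace $\sqrt{n/\log n}$. The remaining vertices only serve as their neighbors. It helps to think of points and lines: a line is a residue class $b$ modulo a prime $p$, and a point $u$ lies on the class that contains it. Every point then lies on one line for each prime. Without further care there are 4-cycles: the points $1$ and $7$ are congruent both modulo $2$ and modulo $3$. Two points sharing lines for two primes $p\ne p'$ differ by a multiple of $pp'$, so we can forbid this by letting $u$ use only primes that are large compared with $u$.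

**Construction.** Call the vertex $Ku$ ($u=1,2,\dots$) point $u$. Identify the integers not divisible by $K$, in increasing order, with the lines $(p,b)$, $p$ prime, $0\le b<p$, listed lexicographically: first by $p$, then by $b$. Join point $u$ to line $(p,b)$ if and only if
$$u\equiv b\pmod p\qquad\text{and}\qquad p^2>u.$$
There are no other edges.

For $K=2$ the lines $(2,0),(2,1),(3,0),(3,1),(3,2),(5,0),\dots$ are the vertices $1,3,5,7,9,11,\dots$. Point $1$ (vertex $2$) is joined to $(2,1),(3,1),(5,1),\dots$, that is, to the vertices $3,7,13,\dots$. Point $4$ (vertex $8$) may not use $p=2$, since $2^2>4$ is false; its first neighbors are $(3,1)$ and $(5,4)$, the vertices $7$ and $19$. Point $7$ may not use $p=2$ either, so the 4-cycle through the points $1$ and $7$ is gone.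

**Step 1: the graph is $C_4$-free.** The graph is bipartite, so a 4-cycle would consist of two points $u<u'$ and two distinct lines $(p,b)$, $(p',b')$, each adjacent to both points. If $p=p'$, then $b$ and $b'$ are both the residue of $u$ modulo $p$ in $[0,p)$, so the lines coincide, a contradiction. Hence $p\ne p'$. Both primes divide $u'-u$, so $pp'\mid u'-u$. But $p^2>u'$ and $p'^2>u'$ give $pp'>u'>u'-u>0$, a contradiction.

**Step 2: count which lines are present at time $n$.** A point can only collect the lines that have already arrived. We need the prime number theorem, $\pi(x)\sim x/\log x$, and its consequence for the sum of the primes, which follows by partial summation: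
$$\sum_{p\le x}p=x\pi(x)-\int_2^x\pi(s)\,ds\sim\frac{x^2}{2\log x}.$$
Indeed $x\pi(x)\sim\frac{x^2}{\log x}$, while $\int_2^x\pi(s)\,ds\sim\int_2^x\frac{s\,ds}{\log s}\sim\frac{x^2}{2\log x}$; the last relation holds by L'Hôpital's rule, since the derivative of $\frac{x^2}{2\log x}$ is $\frac x{\log x}-\frac x{2(\log x)^2}\sim\frac x{\log x}$.

Fix $0<\theta<1-1/K$ and let $x=\sqrt{\theta n\log n}$. Then $2\log x=\log n+\log\log n+\log\theta\sim\log n$, so the number of lines $(p,b)$ with $p\le x$ is
$$\sum_{p\le x}p\sim\frac{x^2}{2\log x}\sim\frac{\theta n\log n}{\log n}=\theta n.$$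
Among $1,\dots,n$ there are at least $(1-1/K)n$ integers not divisible by $K$, and they carry the first lines in the list. Since $\theta<1-1/K$, for all large $n$ every line with $p\le x$ lies in $V_n$.

**Step 3: bound the degrees of the points.** Let $n$ be large and let $Ku\le n$, so that $u\le n$. For every prime $p$ with $\sqrt u<p\le x$ the vertex $Ku$ is adjacent to the line $(p,u\bmod p)$, which lies in $V_n$. Since $\sqrt u\le\sqrt n\le x$ for large $n$,
$$\deg_n(Ku)\ge\pi(x)-\pi(\sqrt n)=(2+o(1))\frac{\sqrt{\theta n\log n}}{\log n}-O\!\left(\frac{\sqrt n}{\log n}\right)=\bigl(2\sqrt\theta+o(1)\bigr)\sqrt{\frac n{\log n}}.$$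
Here we used $\pi(x)\sim x/\log x$ and $\log x\sim\frac12\log n$; the error term is smaller than $\sqrt{n/\log n}$ by a factor of order $\sqrt{\log n}$. The bound does not depend on $u$, so it is uniform over all points in $V_n$, and the $\liminf$ in Theorem 3 is at least $2\sqrt\theta$. Letting $\theta\to1-1/K$ gives $2\sqrt{1-1/K}$. $\blacksquare$

## Averages over the first $m$ vertices, the lines of the construction, and average degree

The averaged inequality in Theorem 1 is also sharp up to a constant. Take the graph of Theorem 3 with $K=2$. As $m\to\infty$, for all $n\in[m,m^2]$ the even vertices alone give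
$$\frac1m\sum_{v\le m}\deg_n(v)\ge\frac1m\left\lfloor\frac m2\right\rfloor\bigl(\sqrt2-o(1)\bigr)\sqrt{\frac n{\log n}}\ge\Bigl(\frac12-o(1)\Bigr)\sqrt{\frac n{\log m}},$$
where the last step uses $\log n\le2\log m$. So no choice of $n\in[m,m^2]$ improves the bound $7\sqrt{n/\log m}$ by more than a constant factor in this graph.

The same graph does not show that Theorem 1 is sharp for the minimum degree over all vertices. A line $(p,b)$ is adjacent only to points $u<p^2$, so its degree is finite. For instance, vertex $1$ is the line $(2,0)$ for every $K\ge2$, and its only neighbor is point $2$; hence $\delta(\mathcal G_n)\le1$ for all $n$. Whether some $C_4$-free graph satisfies $\delta(\mathcal G_n)\ge c\sqrt{n/\log n}$ for all large $n$, with all vertices included, is not settled by these theorems.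

Finally, the minimum degree in the conjecture cannot be replaced by the average degree. The finite graphs of minimum degree $(1+o(1))\sqrt n$ have at least $(\frac12+o(1))n^{3/2}$ edges. So for some $c>0$ and all but finitely many $k$ there is a $C_4$-free graph $H_k$ of order $2^k$ with at least $c\,2^{3k/2}$ edges; for the remaining small $k$ let $H_k$ be any $C_4$-free graph of order $2^k$. Place $H_0,H_1,H_2,\dots$ on the consecutive intervals $[2^k,2^{k+1}-1]$, with no edges between different blocks. The result is $C_4$-free. Given $n\ge1$, choose $k$ with $2^{k+1}-1\le n<2^{k+2}-1$. The block $H_k$ is complete at time $n$, and its order $2^k$ exceeds $n/4$. So for all large $n$ the graph $\mathcal G_n$ has at least $c(n/4)^{3/2}=\frac c8n^{3/2}$ edges, and its average degree is at least $\frac c4\sqrt n$. In the same graph a new block begins with an isolated vertex at each time $n=2^k$, so $\delta(\mathcal G_n)=0$ infinitely often.
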